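# When the Julia set of a uniformly quasiregular map is the whole manifold

## 1. The guess $\mathcal J_f=M$, tested on tori and spheres

Take a self-map $f$ of a closed manifold $M$ whose iterates all distort infinitesimal shapes by at most a fixed factor, and suppose that $f$ is neither constant nor injective. Its Julia set $\mathcal J_f$ is the set of points near which the iterates do not behave equicontinuously. A theorem of Kangasniemi, stated precisely in Section 2, says that if $M$ does not have the real cohomology of a sphere, then $\mathcal J_f$ has positive volume. The first guess is that $\mathcal J_f$ is then everything: $\mathcal J_f=M$. This guess will turn out to be right. First the definitions, then tests.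

**Definition (quasiregular map).** Let $M,N$ be oriented Riemannian $n$-manifolds and let $f\colon M\to N$ be continuous and in $W^{1,n}_{\rm loc}(M,N)$. It is *$K$-quasiregular* ($K$-QR), $K\ge1$, if
$$|Df(x)|^n\le K\,J_f(x)\qquad\text{for a.e. }x\in M,$$
where $|\cdot|$ is the operator norm and $J_f$ the Jacobian determinant. It is *quasiregular* (QR) if it is $K$-QR for some $K$.

Always $J_f\le|Df|^n$, so the condition says that the image of a small ball is, infinitesimally, an ellipsoid of bounded eccentricity, with orientation preserved. For $n=2$, holomorphic maps are exactly the $1$-QR maps. In $\mathbb R^3$ with cylindrical coordinates, the winding map $(r,\theta,t)\mapsto(r,m\theta,t)$ has $|Df|=m$ and $J_f=m$ off the axis, so it is $m^2$-QR. Constant maps are QR.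

**Definition (UQR map, Fatou and Julia sets).** A QR map $f\colon M\to M$ is *uniformly $K$-quasiregular* ($K$-UQR) if every iterate $f^k$ is $K$-QR, with the same $K$; it is UQR if this holds for some $K$. The *Fatou set* $\mathcal F_f$ is the set of points having a neighborhood on which $\{f^k\}_{k\ge1}$ is normal, and $\mathcal J_f=M\setminus\mathcal F_f$ is the *Julia set*.

The winding map is not UQR: its $k$-th iterate winds $m^k$ times, and $|Df^k|^3/J_{f^k}=m^{2k}$ is unbounded. When $M$ is compact, normality on an open set is the same as equicontinuity at each of its points, by Arzelà–Ascoli. By definition $\mathcal F_f$ is open.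

**Test 1: tori.** Let $M=\mathbb T^n=\mathbb R^n/\mathbb Z^n$, $n\ge2$, and $f(x)=mx$ with an integer $m\ge2$. Then $Df^k=m^k\,\mathrm{Id}$, so $f$ is $1$-UQR, of degree $m^n$. Since $H^1(\mathbb T^n;\mathbb R)\ne0=H^1(S^n;\mathbb R)$, the torus is not a cohomology sphere. A ball of radius $\varepsilon$ is carried by $f^k$ onto the image in $\mathbb T^n$ of a Euclidean ball of radius $m^k\varepsilon$. When $m^k\varepsilon\ge\sqrt n$ this is all of $\mathbb T^n$. So $\{f^k\}$ is equicontinuous at no point, and $\mathcal J_f=\mathbb T^n$, as guessed.

**Test 2: $z\mapsto z^2$ on $S^2=\mathbb C\cup\{\infty\}$.** This is holomorphic, hence $1$-UQR, of degree $2$. On $|z|<1$ the iterates $z^{2^k}$ tend to $0$ locally uniformly, and on $|z|>1$ to $\infty$. Every neighborhood of a point with $|z|=1$ meets both regions, so the iterates are not normal there. Hence $\mathcal J_f$ is the unit circle. Some hypothesis excluding spheres is needed.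

**Test 3: the identity.** It is UQR and injective with $\mathcal J_f=\emptyset$, on every $M$. Non-injectivity is needed.

**Test 4: doubling on an elliptic curve, pushed down to $S^2$.** Let $\wp$ be the Weierstrass function of a lattice $\Lambda\subset\mathbb C$. Since $\wp(2z)$ is an even elliptic function, it is a rational function of $\wp(z)$, so $\wp(2z)=f(\wp(z))$ with $f\colon S^2\to S^2$ rational. Comparing degrees, $2\cdot4=\deg f\cdot 2$, so $\deg f=4$. For open non-empty $W\subset S^2$, the set $2^k\wp^{-1}(W)$ covers $\mathbb C/\Lambda$ for large $k$, so $f^k(W)=S^2$. Hence $\mathcal J_f=S^2$. The sphere does not force $\mathcal J_f\neq M$. What separates Test 2 from Tests 1 and 4 is a measure, which we introduce next.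

## 2. Balanced measures and the two theorems

From now on $M$ is a closed connected oriented Riemannian $n$-manifold with smooth metric and $n\ge2$. (For $n=1$, $M$ is a circle, which is itself a sphere, so the question excludes it.) Write $V=\mathrm{vol}(M)$, $|A|$ for Riemannian or Lebesgue measure, and $\omega_n=|B(0,1)|$. Let $f\colon M\to M$ be non-constant, non-injective and $K$-UQR, and let $d=\deg f$.

A non-constant QR map is open and discrete, and at each $x$ it has a local index $i(x,f)\ge1$, the local degree of $f$ at $x$. For $z\mapsto z^m$ the index is $m$ at $0$ and $1$ at the other points of $\mathbb C$. For a function $\varphi$ on $M$ put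
$$f_*\varphi(y)=\sum_{x\in f^{-1}(y)}i(x,f)\,\varphi(x).$$
If $\varphi$ is continuous, so is $f_*\varphi$: around the points $x_1,\dots,x_m$ of $f^{-1}(y)$ there are small disjoint neighborhoods $U_i$ such that, for $y'$ near $y$, all preimages of $y'$ lie in $\bigcup U_i$ and those in $U_i$ have total index $i(x_i,f)$.

**Definition (balanced measure).** A finite Borel measure $\mu\ge0$ on $M$ is *balanced* if $f^*\mu=d\mu$, that is, $\int f_*\varphi\,d\mu=d\int\varphi\,d\mu$ for all $\varphi\in C(M)$.

*Examples.* For $z\mapsto z^2$, normalized arclength on the unit circle is balanced: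
$$\frac1{2\pi}\int_0^{2\pi}\big[\varphi(e^{i\theta/2})+\varphi(-e^{i\theta/2})\big]d\theta=2\cdot\frac1{2\pi}\int_0^{2\pi}\varphi(e^{it})\,dt.$$
So is $\delta_0$, since $f_*\varphi(0)=2\varphi(0)$. Both are singular. For $x\mapsto mx$ on $\mathbb T^n$, Lebesgue measure is balanced: by the change of variables $y=mx$ on each of the $m^n$ inverse branches, $\int f_*\varphi\,dy=m^n\int\varphi\,dx$.

In Test 4 the flat area $|dz|^2$, pushed to the $w=\wp(z)$ sphere, has density proportional to $1/|\wp'(z)|^2$. From $\wp'^2=4(\wp-e_1)(\wp-e_2)(\wp-e_3)$ this density is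
$$\rho(w)=\frac{c}{|w-e_1||w-e_2||w-e_3|}\quad\text{with respect to }|dw|^2 .$$
In the coordinate $z$ the map is multiplication by $2$, so it multiplies this area by $4=d$: $(\rho\circ f)J_f=4\rho$ a.e. The same change of variables as on the torus shows that $\rho\,|dw|^2$ is balanced. Note that it is absolutely continuous (a.c.) with *unbounded* density; we return to this in Section 4.

We use two results as given. **(Okuyama–Pankka)** A UQR map $f$ has an invariant, balanced probability measure $\mu_f$ supported on $\mathcal J_f$. **(Kangasniemi)** If $H^*(M;\mathbb R)\not\cong H^*(S^n;\mathbb R)$, then every non-injective non-constant UQR self-map $f$ of $M$ has a Julia set of positive measure, and $\mu_f$ is absolutely continuous with respect to volume. The question itself comes from "Topological Obstructions For Uniformly Quasiregular Dynamics".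

**Theorem A.** If $H^*(M;\mathbb R)\not\cong H^*(S^n;\mathbb R)$, then $\mathcal J_f=M$.

**Theorem B (no assumption on $H^*(M)$).** Suppose some finite balanced Borel measure is not singular with respect to volume. Then:

1. $\mathcal J_f=M$.
2. Volume is ergodic: if $E$ is measurable and $|E\,\triangle\,f^{-1}E|=0$, then $|E|=0$ or $|M\setminus E|=0$.
3. There is exactly one a.c. balanced probability measure $\mu=\rho\,\mathrm{vol}$. It satisfies $\rho>0$ a.e. and is the only a.c. $f$-invariant probability measure. The a.c. part of every finite balanced measure is a multiple of $\mu$.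

Theorem B(1) implies Theorem A: under the cohomological hypothesis, $\mu_f$ is a balanced a.c. probability measure, hence not singular. This is the only place where the cohomology enters.

## 3. Textbook facts and the transformation rule for the density

**Charts.** Fix finitely many charts covering $M$, smooth, orientation-preserving and $\lambda$-bilipschitz with one $\lambda$; all charts below are restrictions, translates or rescalings of these. If $F$ is $K$-QR and $\psi$ is a $\lambda$-bilipschitz chart parametrization, then $|D(F\circ\psi)|^n\le\lambda^n|DF\circ\psi|^n\le K\lambda^n (J_F\circ\psi)\le K\lambda^{2n}J_{F\circ\psi}$. The same holds on the target side. So charts cost a bounded factor in $K$.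

The following is standard (Reshetnyak; see Rickman, *Quasiregular Mappings*, Ch. I and VI). Let $F$ be a non-constant $K$-QR map on a connected domain.

* **(Q1)** $F$ is open, discrete, sense-preserving, and differentiable a.e.
* **(Q2)** $F$ maps null sets to null sets, preimages of null sets are null, $J_F>0$ a.e., and the branch set and its image are null. For Borel $v,\varphi\ge0$ the area formula holds:
$$\int\varphi\,(v\circ F)\,J_F=\int v(y)\sum_{x\in F^{-1}(y)}\varphi(x)\,dy.$$
* **(Q3)** Locally uniform limits of $K$-QR maps into $\mathbb R^n$ are QR.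
* **(Q4)** (Gehring, Meyers–Elcrat) There is $p=p(n,K)>n$ such that $K$-QR maps $H\colon B(z,2t)\to\mathbb R^n$ with $|H|\le1$ satisfy $\int_{B(z,t)}|DH|^p\le C(n,K,t)$.
* **(Q5)** (Caccioppoli) If $H$ is $K$-QR into $\mathbb R^n$ and $\varphi\ge0$ is Lipschitz with compact support, then $\int\varphi^n|DH|^n\le(nK)^n\int|\nabla\varphi|^n|H|^n$.

Three consequences for our $f$ follow.

**(P1) Degree.** *Purpose: to show that $d\ge2$ and compute the total Jacobian of $f^k$.* The image $f(M)$ is open and compact, so $f$ is onto, and $\sum_{x\in f^{-1}(y)}i(x,f)=d$ for all $y$. If $d=1$, every $y$ would have exactly one preimage and $f$ would be injective. So $d\ge2$. Also $\deg f^k=d^k$. The image of the branch set of $f^k$ is null, so almost every $y$ has exactly $d^k$ preimages under $f^k$, and (Q2) with $\varphi=1$ gives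
$$\int_M(v\circ f^k)J_{f^k}=d^k\int_Mv\quad(v\ge0\text{ Borel}),\qquad\int_MJ_{f^k}=d^kV.\tag{1}$$

**(P2) Complete invariance.** *Purpose: to show that $f^{-1}(\mathcal F_f)=\mathcal F_f$, hence $f^{-1}(\mathcal J_f)=\mathcal J_f$ and $f(\mathcal J_f)\subset\mathcal J_f$.* If $\{f^k\}_{k\ge1}$ is normal on an open $W\ni f(p)$, then $\{f^k\circ f\}_{k\ge1}$ is normal on $f^{-1}W\ni p$. Adding the single map $f$ keeps normality, so $p\in\mathcal F_f$. Conversely, let $\{f^k\}$ be normal near $p$ and let $C$ be a small compact neighborhood of $p$. Given $(k_j)$, some subsequence of $f^{k_j+1}=f^{k_j}\circ f$ is uniformly Cauchy on $C$. Along it, $f^{k_j}$ is uniformly Cauchy on $f(C)$, which contains the open neighborhood $f(\mathrm{int}\,C)$ of $f(p)$. So $f(p)\in\mathcal F_f$.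

**(P3) The transformation rule.** *Purpose: to turn "balanced" into a pointwise equation for the density.* Let $\mu$ be finite and balanced, with Lebesgue decomposition $\mu=\mu_a+\mu_s$, $\mu_a=\rho\,\mathrm{vol}$, $\rho\ge 0$ Borel. For a finite measure $\nu$ define $f^*\nu$ by $\int\varphi\,d(f^*\nu)=\int f_*\varphi\,d\nu$ for $\varphi\in C(M)$. The bounded Borel $\varphi$ for which $f_*\varphi$ is Borel and this formula holds form a linear class that contains $C(M)$. The class is closed under bounded monotone limits, because $f_*\varphi(y)$ is a finite sum of total weight $d$. So it contains all bounded Borel functions.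

Almost every $y$ has only preimages of index $1$. So the area formula gives $\int f_*\varphi\,\rho=\int\varphi\,(\rho\circ f)J_f$; that is, $f^*\mu_a$ has density $(\rho\circ f)J_f$. If $\mu_s$ is concentrated on the null Borel set $Z$, then $f_*1_{M\setminus f^{-1}Z}$ vanishes on $Z$, so
$$f^*\mu_s(M\setminus f^{-1}Z)=\int f_*1_{M\setminus f^{-1}Z}\,d\mu_s=0,$$
and $f^{-1}Z$ is null by (Q2). Thus $f^*\mu_a+f^*\mu_s=d\mu_a+d\mu_s$ are two Lebesgue decompositions of the same measure. By uniqueness, $(\rho\circ f)J_f=d\rho$ a.e.

Now iterate. Since $f$ and $f^k$ are differentiable a.e. and preimages of null sets are null, the chain rule $J_{f^{k+1}}=(J_{f^k}\circ f)J_f$ holds a.e. If $(\rho\circ f^k)J_{f^k}=d^k\rho$ a.e., then, again because preimages of null sets are null,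
$$(\rho\circ f^{k+1})J_{f^{k+1}}=\big[(\rho\circ f^k)J_{f^k}\big]\circ f\cdot J_f=d^k(\rho\circ f)J_f=d^{k+1}\rho\quad\text{a.e.}$$
By induction,
$$(\rho\circ f^k)\,J_{f^k}=d^k\rho\quad\text{a.e., for all }k\ge1.\tag{2}$$

**Standing assumption.** From here on we assume the hypothesis of Theorem B. So there is an integrable Borel function $\rho\ge0$ with $\int\rho>0$ satisfying (2), and we fix it.

## 4. Blowing up at a density point, and the scale $d^{-k/n}$

**Blow-up normalized by diameter.** We know that $|\mathcal J_f|>0$ in the situation of the question and would like an open set inside $\mathcal J_f$. Take a Lebesgue density point $x$ of $\mathcal J_f$, seen in a chart $\psi$, and magnify. If $F_k(z)=f^k(\psi(x+s_kz))$ with $s_k\to0$ has a non-constant QR limit $F$, then $F$ has open image, and by density and invariance that image should lie in $\mathcal J_f$. The natural choice is to fix a small $\varepsilon$ and let $s_k$ be the largest radius $s\le s_0$ with $\operatorname{diam}f^k(\psi(B(x,s)))\le\varepsilon$. Then $\inf_k s_k=0$. Indeed, if all $s_k\ge s_*>0$, then the maps $f^k\circ\psi$ send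 $B(x,s_*)$ into sets of diameter at most $\varepsilon$, each inside one chart. By (Q4) and Morrey's inequality ($p>n$) they would be equicontinuous near $x$, and $\psi(x)\in\mathcal F_f$. The same argument shows that the rescaled maps on $B(0,1)$ are equicontinuous, so a subsequence converges.

It stops here: **the limit may be constant.** The maps $z\mapsto z^m$ on the unit disc are $1$-QR, each has image of diameter $2$, and they converge locally uniformly to $0$ as $m\to\infty$. The diameter is used up at the rim, and beyond the rim we have no control. Moving the centers to points $x_k$ where the maps are more active does not help. The set $\mathcal J_f$ has density tending to $1$ at the fixed point $x$ as the scale shrinks, but at moving centers and moving scales we know nothing about its density. Normalizing by diameter gives neither a bound on the energy nor a lower bound on the Jacobian.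

**Blow-up normalized by volume.** By (1), the average of $J_{f^k}$ over $M$ is $d^k$. So a ball of radius
$$r_k=d^{-k/n}$$
carries, on average, an amount of Jacobian of order $1$. In Test 1, $r_k=m^{-k}$ and $f^k(x+r_kz)=m^kx+z$ modulo $\mathbb Z^n$: after passing to a subsequence the limit is a translation followed by the covering map. In Test 2, $r_k=2^{-k/2}$, and for $|x|<1$ the maps $(x+2^{-k/2}z)^{2^k}$ tend to the constant $0$. Here there is no a.c. balanced measure to help.

Suppose for a moment that $c^{-1}\le\rho\le c$ a.e. Then (2) gives $c^{-2}d^k\le J_{f^k}\le c^2d^k$ and $|Df^k|^n\le Kc^2d^k$ a.e. So $F_k(z)=f^k(\psi(x+r_kz))$ are uniformly Lipschitz, with Jacobians bounded below. A limit exists by Arzelà–Ascoli, and it is not constant: near a constant limit, (Q5) would force $\int J_{F_k}\to0$ on compact sets.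

In general $\rho$ is neither bounded nor bounded away from $0$: Test 4 has unbounded $\rho$, and at this stage nothing prevents $\rho$ from vanishing on a large set. Equation (2) reads
$$J_{f^k}(x)=d^k\,\frac{\rho(x)}{\rho(f^k(x))}\quad\text{for a.e. }x\text{ with }\rho(x)>0,$$
and both ways of going wrong are controlled on average.

* *Jacobian too large.* The total mass of $d^{-k}J_{f^k}$ is $V$ for every $k$. So at most centers $x$, the ball of radius $2r_k$ carries only a bounded amount of it. Bounded energy still allows concentration: the maps $z\mapsto kz$ from a disc to $S^2$ are injective, so $\int J\le4\pi$, and they converge to $\infty$ off the point $0$ but not near $0$. So we will have convergence only off a finite set $P$.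
* *Jacobian too small.* At points where $\rho$ is bounded below, this requires $\rho(f^k(x))$ to be large. The $\rho$-mass of the set of such $x$ is $\int_{\{\rho\circ f^k>L\}}\rho=\int_{\{\rho>L\}}\rho$ by (2) and (1), which is small for large $L$, *uniformly in $k$*.

So at most centers both defects are under control, for infinitely many $k$ at one fixed center $x$. Since $x$ is fixed, the density-point argument survives. Sections 5 to 7 make this precise.

## 5. Energy bounds and convergence off a finite set

**Lemma 1.** There is $\varepsilon_M>0$ such that every closed ball $D\subset M$ of radius $\varepsilon<\varepsilon_M$ satisfies $|D|\le V/2$, and $M\setminus D$ is connected.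

*Proof.* Take $2\varepsilon_M$ smaller than the injectivity radius and small enough for the volume bound. Let $D=\bar B(p,\varepsilon)$. The shell $A=B(p,2\varepsilon)\setminus D$ is the image under $\exp_p$ of a Euclidean annulus, so it is connected because $n\ge2$. Take $q\in M\setminus D$ and a path from $q$ to $p$. Just before the path first meets $D$, its distance to $p$ lies in $(\varepsilon,2\varepsilon)$, so it is in $A$. Hence $q$ is joined to $A$ inside $M\setminus D$. $\square$

The next lemma says that bounded energy gives a modulus of continuity, provided the map does not have enough Jacobian to wrap around $M$. The proviso is needed: $z\mapsto kz$ into $S^2$ has energy at most $4\pi$ on the unit disc and no modulus of continuity at $0$ uniform in $k$.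

**Lemma 2.** For each $A>0$ there is a non-decreasing $h=h_A\colon(0,1)\to(0,\infty)$, depending only on $M,n,A$, with $h(s)\to0$ as $s\to0$, such that the following holds. If $F\colon B(z,r)\to M$, $B(z,r)\subset\mathbb R^n$, is QR with $\int_{B(z,r)}|DF|^n\le A$ and $\int_{B(z,r)}J_F<V/2$, then $\operatorname{diam}F(B(z,t))\le h(t/r)$ for $0<t<r$.

*Proof.* We may assume that $F$ is non-constant.

**Step 1: a sphere with small image.** *Purpose: to find $s\in(t,r)$ such that $F$ maps the sphere $S_s=S(z,s)$ to a set of small diameter.* For $y$ in a countable dense set $Y\subset M$ let $u_y=\mathrm{dist}(F(\cdot),y)$. As a Lipschitz function of $F$, it is continuous and in $W^{1,n}_{\rm loc}$. For each unit vector $e$ in a countable dense set, the partial derivative of $u_y$ in direction $e$ exists a.e. and equals $\langle\nabla u_y,e\rangle$. Where $F$ is differentiable it is at most $|DF|$ in absolute value, because $\mathrm{dist}(\cdot,y)$ is $1$-Lipschitz. So $|\nabla u_y|\le|DF|$ a.e. By Fubini in polar coordinates, for a.e. $s\in(0,r)$ all restrictions $u_y|_{S_s}$, $y\in Y$, are in $W^{1,n}(S_s)$,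 with tangential gradient at most $|DF|$ a.e. on $S_s$. The sphere has dimension $n-1<n$, so Morrey's inequality, scaled to radius $s$, gives
$$(\operatorname{osc}_{S_s}u_y)^n\le C_n\,s\int_{S_s}|DF|^n .$$
For $p,q\in S_s$ let $y\to F(p)$ through $Y$: then $u_y(q)-u_y(p)\to\mathrm{dist}(F(p),F(q))$. So $(\operatorname{diam}F(S_s))^n\le C_ns\int_{S_s}|DF|^n$. Divide by $s$ and integrate over $(t,r)$:
$$\int_t^r(\operatorname{diam}F(S_s))^n\,\frac{ds}s\le C_nA.$$
Hence some $s\in(t,r)$ has $\operatorname{diam}F(S_s)\le\varepsilon:=\big(C_nA/\log(r/t)\big)^{1/n}$.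

**Step 2: from the sphere to the ball.** *Purpose: to show that the ball inside $S_s$ also has small image.* If $\varepsilon\ge\varepsilon_M$ we use the trivial bound $\operatorname{diam}M$. Otherwise $F(S_s)\subset D$ for a closed ball $D$ of radius $\varepsilon$. The set $G=F(B(z,s))$ is open, and its closure lies in the compact set $F(\bar B(z,s))$, so $\partial G\subset F(\bar B(z,s))\setminus G\subset F(S_s)\subset D$. By Lemma 1, $M\setminus D$ is connected, and it does not meet $\partial G$. So $M\setminus D\subset G$ or $G\subset D$. In the first case the area formula gives $\int_{B(z,s)}J_F\ge|G|\ge V-|D|\ge V/2$, against the hypothesis. So $G\subset D$, and $\operatorname{diam}F(B(z,t))\le2\varepsilon$.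

Put $h(s)=2(C_nA/\log(1/s))^{1/n}$ when this is $<2\varepsilon_M$, and $h(s)=\max(\operatorname{diam}M,2\varepsilon_M)$ otherwise. This is non-decreasing and tends to $0$ at $0$. $\square$

**Lemma 3.** Let $F_k\colon B(0,2)\to M$ be $K_1$-QR with $\int J_{F_k}\le a$. After passing to a subsequence there is a finite set $P\subset B(0,2)$ such that $F_k\to F$ locally uniformly on $B(0,2)\setminus P$, where $F$ is QR.

*Proof.* Pass to a subsequence so that $J_{F_k}\,dz\to\alpha$ vaguely on $B(0,2)$, where $\alpha$ has mass at most $a$. Let $P=\{z:\alpha(\{z\})\ge V/4\}$; it has at most $4a/V$ points. If $z\notin P$, there is $r>0$ with $\bar B(z,r)\subset B(0,2)$ and $\alpha(\bar B(z,r))<V/2$. Vague convergence gives $\limsup_k\int_{\bar B(z,r)}J_{F_k}\le\alpha(\bar B(z,r))$, so $\int_{B(z,r)}J_{F_k}<V/2$ for large $k$. Also $\int|DF_k|^n\le K_1a$. Apply Lemma 2 with $A=K_1a$ on the balls $B(z',r/2)\subset B(z,r)$, $z'\in B(z,r/2)$: for $0<t<r/2$, $\operatorname{diam}F_k(B(z',t))\le h(2t/r)$. So the $F_k$ with $k$ large are equicontinuous on $B(z,r/2)$. Arzelà–Ascoli and a diagonal argument over countably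 many such balls covering $B(0,2)\setminus P$ give a subsequence converging locally uniformly there. Near each point the limit and the maps $F_k$ with $k$ large take values in one chart of $M$, and (Q3) applies, with a bounded distortion constant. $\square$

## 6. Maps that omit a set of positive volume

To finish, we need a Montel-type statement with "positive volume" as the omitted set. If $X$ is omitted, the volume form can be modified on $X$ to have integral zero over $M$. It is then exact with a bounded primitive, and integration by parts bounds the energy.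

**Lemma 4.** Let $X\subset M$ be measurable with $|X|>0$, let $\Omega_1\subset\mathbb R^n$ be open, and let $\mathcal G$ be the family of $K_1$-QR maps $G\colon\Omega_1\to M$ with $|G(\Omega_1)\cap X|=0$. Then $\mathcal G$ is equicontinuous at every point of $\Omega_1$.

*Proof.* The statement is local, so let $\Omega_1$ be a ball. Constant maps are trivial, so let $G$ below be non-constant.

**Step 1: bounded primitives.** *Purpose: to write a modified volume form as an exact form with bounded primitive.* Let $w=1-\frac V{|X|}1_X$, a bounded function with mean zero. The heat semigroup at times tending to $0$, along a subsequence, gives smooth mean-zero $w_j\to w$ a.e. with $\sup|w_j|\le\sup|w|$. Solve $\Delta u_j=w_j$, where $\Delta=\operatorname{div}\operatorname{grad}$ and $\int u_j=0$, and put $\tau_j=\star du_j$. Then $d\tau_j=w_j\,\mathrm{vol}$. By the elliptic estimate $\|u_j\|_{W^{2,p}}\le C\|w_j\|_{L^p}$ with a fixed $p>n$ and the embedding $W^{1,p}\subset L^\infty$, $\sup_j\|\tau_j\|_\infty<\infty$.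

**Step 2: integration by parts for Sobolev maps.** *Purpose: to show that*
$$\int\theta\,G^*d\tau=-\int d\theta\wedge G^*\tau\tag{3}$$
*for $G\colon\Omega_1\to M$ continuous and in $W^{1,n}_{\rm loc}$, $\tau$ a smooth $(n-1)$-form on $M$, and $\theta$ Lipschitz with compact support in $\Omega_1$.* Both sides are linear in $\theta$, so by a partition of unity we may assume that $\theta$ is supported in a ball whose closure $G$ maps into one chart. Regard $G$ as $\mathbb R^n$-valued there. The mollifications $G_\epsilon$ converge to $G$ uniformly and in $W^{1,n}$ near $\operatorname{supp}\theta$. The coefficients of $G_\epsilon^*\tau$ are sums of uniformly convergent functions times $(n-1)\times(n-1)$ minors of $DG_\epsilon$, so $G_\epsilon^*\tau\to G^*\tau$ in $L^{n/(n-1)}$. Likewise $G_\epsilon^*d\tau\to G^*d\tau$ in $L^1$. For the smooth map $G_\epsilon$, (3) is Stokes' theorem for $d(\theta\,G_\epsilon^*\tau)$.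

**Step 3: an energy bound.** *Purpose: to bound $\int\varphi^n|DG|^n$ independently of $G\in\mathcal G$.* Let $\varphi\ge0$ be Lipschitz with compact support in $\Omega_1$. By (3) with $\theta=\varphi^n$ and $\tau=\tau_j$,
$$\int\varphi^n(w_j\circ G)J_G=-\int n\varphi^{n-1}\,d\varphi\wedge G^*\tau_j\le C\int\varphi^{n-1}|\nabla\varphi|\,|DG|^{n-1},$$
with $C$ independent of $j$ and $G$. By (Q2) preimages of null sets are null. So $w_j\circ G\to w\circ G$ a.e., and $G^{-1}(X)=G^{-1}(X\cap G(\Omega_1))$ is null, so $w\circ G=1$ a.e. Dominated convergence, with dominating function $\sup|w|\,\varphi^nJ_G$, gives $\int\varphi^nJ_G\le C\int\varphi^{n-1}|\nabla\varphi||DG|^{n-1}$. Using $|DG|^n\le K_1J_G$ and Hölder,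
$$\int\varphi^n|DG|^n\le CK_1\Big(\int\varphi^n|DG|^n\Big)^{\frac{n-1}n}\Big(\int|\nabla\varphi|^n\Big)^{\frac1n}.$$
The integral on the left is finite, so $\int\varphi^n|DG|^n\le C'\int|\nabla\varphi|^n$ with $C'=(CK_1)^n$.

**Step 4: small energy on small balls.** *Purpose: to reach the hypotheses of Lemma 2.* Let $\bar B(z,R)\subset\Omega_1$ and $0<r<R$. Take $\varphi=1$ on $B(z,r)$, $\varphi=\log(R/|\cdot-z|)/\log(R/r)$ on $B(z,R)\setminus B(z,r)$, and $\varphi=0$ elsewhere. Then
$$\int_{B(z,r)}|DG|^n\le C'\int|\nabla\varphi|^n=\frac{C'n\omega_n}{(\log(R/r))^n}\int_r^R\frac{ds}s=C'n\omega_n(\log(R/r))^{1-n}.$$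
Since $n\ge2$, we can fix $r$ with the right side $<V/2$. As $J_G\le|DG|^n$, Lemma 2 with $A=V/2$ gives $\operatorname{diam}G(B(z,t))\le h(t/r)$ for all non-constant $G\in\mathcal G$ and $0<t<r$. $\square$

## 7. Non-constant limits at scale $d^{-k/n}$

**Proposition 5.** Let $S\subset\{\rho>0\}$ be measurable with $|S|>0$. Then there are a chart parametrization $\psi\colon\Omega'\to M$ ($\Omega'\subset\mathbb R^n$ open), a Lebesgue density point $x$ of $\psi^{-1}(S)$ with $\psi(x)\in S$, an infinite set of integers $k$, and a finite set $P\subset B(0,2)$ such that, with $r_k=d^{-k/n}\to0$, the maps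
$$F_k\colon B(0,2)\to M,\qquad F_k(z)=f^k(\psi(x+r_kz)),$$
are $K_1$-QR ($K_1$ independent of $k$) and converge, along these $k$, locally uniformly on $B(0,2)\setminus P$ to a **non-constant** QR map $F$.

*Proof.*

**Step 1: two measures and their bounds.** *Purpose: to write the two averaged controls of Section 4 in a chart.* Choose $\psi$ with $\Omega'$ bounded, and a ball $\Omega\Subset\Omega'$ such that $T=\Omega\cap\psi^{-1}(S)$ has positive measure. Put $g_k=f^k\circ\psi$; these are $K_1$-QR with $K_1$ independent of $k$, because $f$ is UQR. Let $\sigma=(\rho\circ\psi)J_\psi\in L^1(\Omega')$. By (2), $(\rho\circ g_k)J_{g_k}=d^k\sigma$ a.e. For $L>0$ set, extended by $0$ outside $\Omega'$,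
$$\nu_k=d^{-k}J_{g_k}\,dx,\qquad\sigma_{k,L}=\sigma\cdot1_{\{\rho\circ g_k\le L\}}.$$
Since $\sigma=d^{-k}(\rho\circ g_k)J_{g_k}$ a.e. and $\psi$ is injective, (1) gives
$$0\le\sigma_{k,L}\le\sigma,\qquad\sigma_{k,L}\le L\,d^{-k}J_{g_k},\qquad\nu_k(\mathbb R^n)\le d^{-k}\int_MJ_{f^k}=V,\tag{4}$$
$$\int(\sigma-\sigma_{k,L})\le d^{-k}\int_M1_{\{\rho\circ f^k>L\}}(\rho\circ f^k)J_{f^k}=\int_{\{\rho>L\}}\rho=:\eta(L)\xrightarrow[L\to\infty]{}0.\tag{5}$$
The last bound is uniform in $k$.

**Step 2: choosing one good center.** *Purpose: to find a fixed $x$ at which both controls hold for infinitely many $k$.* For a finite measure $\nu$ on $\mathbb R^n$, Fubini gives $\int\nu(B(x,r))\,dx=\omega_nr^n\nu(\mathbb R^n)$, so by Chebyshev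
$$\big|\{x:\nu(B(x,r))>c\,r^n\}\big|\le\omega_n\nu(\mathbb R^n)/c.\tag{6}$$
Since $\sigma>0$ on $T$, we can choose $s_0>0$ such that $T_0=\{x\in T:\sigma(x)\ge s_0\}$ has positive measure. Put $b=\omega_ns_0/4$. Choose $L$ with $\omega_n\eta(L)/b\le|T_0|/4$ and $a$ with $2^n\omega_nV/a\le|T_0|/4$. For each $k$ let $G_k$ be the set of $x\in T_0$ with
$$\nu_k(B(x,2r_k))\le a\,r_k^n\qquad\text{and}\qquad\int_{B(x,r_k)}(\sigma-\sigma_{k,L})\le b\,r_k^n.\tag{7}$$
By (6), with $r=2r_k$, $c=2^{-n}a$ for the first condition and $r=r_k$, $c=b$ for the second, each condition fails on a set of measure at most $|T_0|/4$. So $|G_k|\ge|T_0|/2$. All $G_k$ lie in $T_0$, which has finite measure, so $|\limsup_kG_k|=\lim_m|\bigcup_{k\ge m}G_k|\ge|T_0|/2>0$. Pick $x\in\limsup_kG_k$ that is a Lebesgue point of $\sigma$ and a density point of $T$. Then $x$ is a density point of $\psi^{-1}(S)$, $\psi(x)\in S$, and $\sigma(x)\ge s_0$. From now on $k$ runs through the integers with $x\in G_k$, large enough that $B(x,2r_k)\subset\Omega'$.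

**Step 3: the controls after rescaling.** *Purpose: to bound the energy of $F_k$ above and its Jacobian below, on average.* The map $F_k$ is $g_k$ composed with a similarity, so it is $K_1$-QR, and $J_{F_k}(z)=r_k^nJ_{g_k}(x+r_kz)$. As $d^{-k}=r_k^n$, (7) and (4) give
$$\int_{B(0,2)}J_{F_k}=d^k\nu_k(B(x,2r_k))\le a,\qquad m_k(z):=\sigma_{k,L}(x+r_kz)\le L\,J_{F_k}(z)\ \text{ for a.e. }z.\tag{8}$$
Since $x$ is a Lebesgue point, $\sigma(x+r_k\,\cdot)\to\sigma(x)$ in $L^1(B(0,2))$. By (7), $\int_{B(0,1)}\big(\sigma(x+r_kz)-m_k(z)\big)dz\le b\le\omega_n\sigma(x)/4$. Hence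
$$\int_{B(0,1)}m_k\ge\tfrac34\omega_n\sigma(x)-o(1),\qquad\int_Qm_k\le\sigma(x)|Q|+o(1)\ \text{ for measurable }Q\subset B(0,1).\tag{9}$$
The first part says that there is Jacobian; the second says that $m_k$ does not concentrate near $P$.

**Step 4: the limit.** *Purpose: to extract $F$ and show that it is not constant.* By (8) and Lemma 3, after passing to a subsequence, $F_k\to F$ locally uniformly on $B(0,2)\setminus P$ with $P$ finite and $F$ QR. Suppose $F\equiv y$. Let $Q$ be a finite union of open balls centered at the points of $P$ with $|Q|\le\omega_n/4$. By (8) and (9), for large $k$,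
$$\int_{B(0,1)\setminus Q}J_{F_k}\ge\frac1L\int_{B(0,1)\setminus Q}m_k\ge\frac1L\Big(\tfrac34-\tfrac14\Big)\omega_n\sigma(x)-o(1)\ge\frac{\omega_n\sigma(x)}{4L}>0.$$
On the other hand, $C=\bar B(0,1)\setminus Q$ is compact in $B(0,2)\setminus P$. Take $\varphi\ge0$ Lipschitz with compact support in $B(0,2)\setminus P$ and $\varphi=1$ on $C$. On a compact neighborhood of $\operatorname{supp}\varphi$, $F_k\to y$ uniformly. So for large $k$ we may apply (Q5) to $H_k=\chi\circ F_k$, where $\chi$ is a chart with $\chi(y)=0$:
$$\int_C|DH_k|^n\le C_1\int|\nabla\varphi|^n|H_k|^n\to0,$$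
because $\sup_{\operatorname{supp}\varphi}|H_k|\to0$. As charts are bilipschitz, $\int_C|DF_k|^n\to0$ and so $\int_CJ_{F_k}\to0$, a contradiction. $\square$

Since $n\ge2$, the domain $B(0,2)\setminus P$ is connected, so (Q1) and (Q2) apply to $F$.

## 8. From an absolutely continuous part to $\mathcal J_f=M$

*Proof of Theorem B(1), hence of Theorem A.*

**Step 1: $\rho=0$ a.e. on $\mathcal F_f$.** *Purpose: to place the mass of $\rho$ on the Julia set.* If this fails, apply Proposition 5 with $S=\{\rho>0\}\cap\mathcal F_f$. The iterates are equicontinuous at $\psi(x)\in\mathcal F_f$, $F_k(B(0,2))=f^k(\psi(B(x,2r_k)))$, and $r_k\to0$. So $\operatorname{diam}F_k(B(0,2))\to0$ and $F$ is constant, a contradiction.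

**Step 2: $\mathcal J_f$ has non-empty interior.** *Purpose: to carry out the density-point argument, now with a non-constant limit.* By Step 1 and $\int\rho>0$, the set $S=\{\rho>0\}\cap\mathcal J_f$ has positive measure. Apply Proposition 5 to it. By (P2), $f^{-k}(\mathcal F_f)=\mathcal F_f$, and $x$ is a density point of $\psi^{-1}(\mathcal J_f)$, so
$$|F_k^{-1}(\mathcal F_f)|=\big|\{z\in B(0,2):\psi(x+r_kz)\in\mathcal F_f\}\big|\to0.$$
Suppose $F(z)\in\mathcal F_f$ for some $z\in B(0,2)\setminus P$. Since $\mathcal F_f$ is open and the convergence is uniform near $z$, some fixed ball around $z$ lies in $F_k^{-1}(\mathcal F_f)$ for all large $k$, a contradiction. So $U:=F(B(0,2)\setminus P)\subset\mathcal J_f$. The set $U$ is non-empty, and it is open by (Q1).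

**Step 3: $\mathcal J_f=M$.** *Purpose: to pass from an open subset to everything.* Suppose not. Then $X=\mathcal F_f$ is open and non-empty, so $|X|>0$. By (P2), $f^k(U)\subset\mathcal J_f$ for all $k$, so no $f^k|_U$ takes a value in $X$. In a chart inside $U$ the $f^k$ are $K_1$-QR with $K_1$ independent of $k$, and by Lemma 4 they are equicontinuous there, hence normal. This contradicts $U\subset\mathcal J_f$. So $\mathcal J_f=M$. $\blacksquare$

## 9. Ergodicity of volume and uniqueness of the density

**Claim 6.** If $E$ is measurable, $|E\,\triangle\,f^{-1}E|=0$ and $|E\cap\{\rho>0\}|>0$, then $|M\setminus E|=0$.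

*Proof.* Let $Z=M\setminus E$. Then $|Z\,\triangle\,f^{-1}Z|=0$, and since preimages of null sets are null, $|Z\,\triangle\,f^{-k}Z|=0$ for all $k$.

**Step 1: blow-up at a density point of $E$.** *Purpose: to show that the rescaled maps rarely hit $Z$.* Apply Proposition 5 with $S=E\cap\{\rho>0\}$. Up to a null set, $F_k^{-1}(Z)=\{z\in B(0,2):\psi(x+r_kz)\in Z\}$. As $x$ is a density point of $\psi^{-1}(E)$, $|F_k^{-1}(Z)|\to0$.

**Step 2: a ball covered by all $F_k$, $k$ large.** *Purpose: to find a fixed open $U'$ in the image of a fixed ball.* Since $Z$ is only measurable, we cannot argue with openness as in Section 8. Fix $z_0\in B(0,2)\setminus P$ and put $y_0=F(z_0)$. As $F$ is continuous and discrete, there is $t>0$ such that $\bar B(z_0,2t)\subset B(0,2)\setminus P$, the set $F(\bar B(z_0,2t))$ lies in a compact subset of the domain of a chart $\chi$ whose image lies in the unit ball, and $y_0\notin F(\partial B')$, where $B'=B(z_0,t)$. Work in this chart, and let $\eta_0>0$ be the distance from $y_0$ to $F(\partial B')$. For large $k$, $|F_k-F|<\eta_0/3$ on $\bar B'$. Let $U'$ be the coordinate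 ball of radius $\delta\le\eta_0/3$ around $y_0$, with $\delta$ so small that $U'$ lies in the chart. For $y\in U'$, the straight-line homotopy from $F-y_0$ to $F_k-y$ does not vanish on $\partial B'$, where $|F-y_0|\ge\eta_0$ and the two maps differ by less than $2\eta_0/3$. So $\deg(y,F_k,B')=\deg(y_0,F,B')\ge1$, because $F$ is sense-preserving by (Q1) and $y_0\in F(B')$. Hence $U'\subset F_k(B')$ for all large $k$.

**Step 3: $|Z\cap U'|=0$.** *Purpose: to transfer smallness from the domain to the image.* By Step 2 and the area formula,
$$|Z\cap U'|\le\big|F_k(B'\cap F_k^{-1}Z)\big|\le\int_{B'\cap F_k^{-1}Z}J_{F_k}.$$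
For large $k$, (Q4) applies to $H_k=\chi\circ F_k$ on $B(z_0,2t)$, where $|H_k|\le1$. Since $J_{F_k}\le|DF_k|^n\le C|DH_k|^n$, the $J_{F_k}$ are bounded in $L^{p/n}(B')$ with $p/n>1$. As $|F_k^{-1}Z|\to0$, Hölder shows that the right side tends to $0$. So $|Z\cap U'|=0$.

**Step 4: spreading over $M$.** *Purpose: to conclude that $|Z|=0$.* For each $k\ge1$, $f^k(U')\cap Z=f^k(U'\cap f^{-k}Z)$, and $|U'\cap f^{-k}Z|=|U'\cap Z|=0$. So $|f^k(U')\cap Z|=0$ by (Q2). Let $X=M\setminus\bigcup_{k\ge1}f^k(U')$. If $|X|>0$, then Lemma 4, applied in a chart inside $U'$ to the $f^k$, whose images avoid $X$, makes $\{f^k\}$ normal on a non-empty open set, contradicting $\mathcal J_f=M$ (Theorem B(1)). So $|X|=0$, and $Z\subset X\cup\bigcup_k(f^k(U')\cap Z)$ is null. $\square$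

*Proof of Theorem B(2).* By (2) with $k=1$ and $J_f>0$ a.e., for a.e. $x$ we have $\rho(x)>0$ if and only if $\rho(f(x))>0$. So $E=\{\rho>0\}$ satisfies $|E\,\triangle\,f^{-1}E|=0$, and Claim 6 gives $\rho>0$ a.e. Now if $E$ is any measurable set with $|E\,\triangle\,f^{-1}E|=0$ and $|E|>0$, then $|E\cap\{\rho>0\}|=|E|>0$, and Claim 6 gives $|M\setminus E|=0$. $\blacksquare$

*Proof of Theorem B(3).* Normalize so that $\mu=\rho\,\mathrm{vol}$ is a probability measure. We already know that $\rho>0$ a.e.

**Step 1: $\mu$ is balanced and essentially unique.** *Purpose: to treat all balanced measures at once.* The measure $f^*\mu$ has density $(\rho\circ f)J_f=d\rho$, so $\mu$ is balanced. Let $\rho'$ be the density of the a.c. part of another finite balanced measure. By (P3), $(\rho'\circ f)J_f=d\rho'$ a.e. Dividing by $(\rho\circ f)J_f=d\rho$, which is positive a.e., gives $(\rho'/\rho)\circ f=\rho'/\rho$ a.e. So each set $\{\rho'/\rho>c\}$ agrees with its preimage up to a null set, and by (2) of Theorem B it is null or of full measure. Thus $\rho'/\rho$ is a.e. constant. In particular $\mu$ is the only a.c.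 balanced probability measure.

**Step 2: $\mu$ is invariant and ergodic.** *Purpose: to prepare Birkhoff's theorem.* For $\varphi\in C(M)$, $f_*(\varphi\circ f)(y)=\sum_{x\in f^{-1}(y)}i(x,f)\varphi(y)=d\,\varphi(y)$. So
$$d\int\varphi\,d\mu=\int f_*(\varphi\circ f)\,d\mu=d\int\varphi\circ f\,d\mu,$$
and $\mu$ is $f$-invariant. Since $\rho>0$ a.e., $\mu$ and volume have the same null sets, so $\mu$ is ergodic by Theorem B(2).

**Step 3: $\mu$ is the only a.c. invariant probability measure.** *Purpose: to drop the word "balanced".* Let $\nu$ be an a.c. invariant probability measure. Then $\nu\ll\mu$. For $\varphi\in C(M)$ the Birkhoff averages of $\varphi$ converge to $\int\varphi\,d\mu$ $\mu$-a.e., hence $\nu$-a.e. They are bounded, and by invariance each has $\nu$-integral $\int\varphi\,d\nu$. So bounded convergence gives $\int\varphi\,d\nu=\int\varphi\,d\mu$. Hence $\nu=\mu$. $\blacksquare$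

## 10. Mutual absolute continuity, singular balanced measures, and sharpness

Under the hypotheses of the question, Theorem B applies to $\mu_f$. So, in addition to $\mathcal J_f=M$, the measure $\mu_f$ and volume are mutually absolutely continuous, $f$ is ergodic with respect to volume, and $\mu_f$ is the unique a.c. invariant probability measure.

Read contrapositively, Theorem B(1) says: for every non-constant, non-injective UQR map on any closed connected oriented $M$ of dimension $n\ge2$, spheres included, if $\mathcal J_f\ne M$, then every finite balanced measure is singular with respect to volume. For $z\mapsto z^2$ this agrees with the two balanced measures found by hand in Section 2.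

The hypotheses of the question cannot be dropped. By Test 2, $z\mapsto z^2$ on $S^2$ is UQR with Julia set a circle, so the cohomological hypothesis is needed. By Test 3, the identity, which is injective, has empty Julia set on every $M$.
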